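# Boundedness and exponential relaxation for the Broadwell model in a reflecting box

## 1. The guess $v=w=z=m/6$, tested by hand

Three nonnegative densities live on the interval $[0,1]$: $v$ moves to the right with speed $1$, $w$ moves to the left with speed $1$, and $z$ stands still. They interact through
$$(\partial_t+\partial_x)v = z^2 - vw,\qquad (\partial_t-\partial_x)w = z^2 - vw,\qquad \partial_t z = \tfrac12 (vw - z^2),$$
and the walls reflect: $v(t,0)=w(t,0)$ and $v(t,1)=w(t,1)$. The data $v_0,w_0,z_0\ge 0$ are continuous and satisfy $v_0(0)=w_0(0)$, $v_0(1)=w_0(1)$. Does a solution stay bounded, uniformly for all times?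

Formally, $\int_0^1(v+w+4z)\,dx$ does not change in time: the interaction gives $2(z^2-vw)$ to $v+w$ and takes the same amount from $4z$, and nothing leaves through the walls because $v=w$ there. Put
$$m=\int_0^1(v_0+w_0+4z_0)\,dx,\qquad \kappa=\frac m6 .$$
The natural guess is that a gas of fixed mass in a closed box relaxes to the constant state of that mass, $v=w=z=\kappa$, and in particular stays bounded. We test this guess on simple cases.

**Homogeneous gas.** If nothing depends on $x$, the boundary conditions force $v=w=:u(t)$, and the system becomes $u'=z^2-u^2$, $z'=\frac12(u^2-z^2)$. Then $u+2z$ is constant, equal to $m/2=3\kappa$. Substituting $u=3\kappa-2z$ gives $u-z=-3(z-\kappa)$ and $u+z=3\kappa-z$, hence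
$$z'=-\tfrac32(3\kappa-z)(z-\kappa).$$
Let $\kappa>0$. Since $u,z\ge0$, we have $0\le z\le \frac32\kappa$; at $z=0$ the right side is positive and at $z=\frac32\kappa$ it is negative, so the solution stays in this interval and is global. For $z(0)\neq\kappa$,
$$\frac{d}{dt}\log\Big|\frac{z-\kappa}{3\kappa-z}\Big|=z'\,\frac{2\kappa}{(z-\kappa)(3\kappa-z)}=-3\kappa,\qquad\text{so}\qquad \frac{z-\kappa}{3\kappa-z}=\rho\,e^{-3\kappa t},\quad \rho\ne0 .$$
Thus $z-\kappa\sim 2\kappa\rho\, e^{-3\kappa t}$ and $u-\kappa=-2(z-\kappa)$. The guess holds, and the rate is exactly $3\kappa=m/2$.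

**Steady states.** If nothing depends on $t$, the third equation gives $vw=z^2$. Then $v$ and $w$ are constant, they are equal by the boundary condition, and $z=\sqrt{vw}=v$. So the only continuous steady states are the constants $v=w=z=\kappa$.

**A warning.** The guess cannot be proved by a maximum principle of the simplest kind. Take $v_0\equiv z_0\equiv N>0$ and $w_0(x)=N|2x-1|$; the compatibility conditions hold. At $(0,\frac12)$ the derivative of $v$ along its characteristic is $z^2-vw=N^2>0$, so $v$ exceeds $N$ at once. The set $\{0\le v,w,z\le N\}$ is not invariant. If one uses only $0\le v,w,z\le M$, the equations give $M'\le M^2$, and this inequality permits blow-up in finite time.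

Still, the guess is right.

## 2. Mild solutions and the two theorems

**Definition (global mild solution).** A triple $v,w,z:[0,\infty)\times[0,1]\to\mathbb R_+$ which assumes the initial values at $t=0$, satisfies the boundary conditions for all $t\ge0$, and is differentiable along characteristics: for $(t,x)\in[0,\infty)\times(0,1)$ and $x+\tau,\,x-\tau\in(0,1)$,
$$\tfrac{d}{d\tau}[v(t+\tau,x+\tau)] = (z^2-vw)(t+\tau,x+\tau),$$
$$\tfrac{d}{d\tau}[w(t+\tau,x-\tau)] = (z^2-vw)(t+\tau,x-\tau),$$
$$\tfrac{d}{d\tau}[z(t+\tau,x)] = \tfrac12(vw-z^2)(t+\tau,x).$$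

**Example.** Let $f\ge0$ be continuous with support in $[\frac14,\frac12]$. Up to time $\frac12$, $v(t,x)=f(x-t)$, $w=z=0$ satisfies all the conditions, although $f$ need not be differentiable anywhere: along a characteristic $v$ is constant, and all products vanish. At $t=\frac12$ the bump reaches the wall $x=1$. From then on its reflected front runs into its own tail. On the whole line this bump would never meet anything.

The source, whose problem comes from "The Broadwell Model In A Box:", takes as known that for data as above a global nonnegative continuous mild solution exists. It notes that known boundedness results of Beale and Bony apply only to the pure initial value problem on $\mathbb R$ with initial values in $L^1_+\cap L^\infty_+$. From now on "solution" means global nonnegative continuous mild solution. With $0\log0=0$ put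
$$H_0=\int_0^1(v_0\log v_0+w_0\log w_0+4z_0\log z_0)\,dx .$$

**Theorem 1.** Every solution satisfies $\sup_{t\ge0,\,x\in[0,1]}(v+w+z)<\infty$. The bound is explicit and depends only on $m$, $H_0$ and the sup norms of the data.

**Theorem 2.** If $m>0$, there are $\lambda>0$ depending only on $m,H_0$, and $C<\infty$ depending on the solution, such that
$$\sup_x\big(|v-\kappa|+|w-\kappa|+|z-\kappa|\big)(t,x)\le Ce^{-\lambda t}\qquad(t\ge0).$$
In particular $\lim_{t\to\infty}\sup_x (v+w+z)=m/2$. Exponential decay is optimal in type: for spatially homogeneous non-equilibrium data the decay rate is exactly $m/2$.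

## 3. Unfolding the box to a circle

Reflections are awkward. We remove them by letting one function $u$ describe both moving species on a circle of length $2$.

Let $\mathbb T=\mathbb R/2\mathbb Z$. Set $u(t,y)=v(t,y)$ for $y\in[0,1]$ and $u(t,y)=w(t,-y)$ for $y\in[-1,0]$. The two definitions agree at $y=0$ because $v(t,0)=w(t,0)$, and $u(t,-1)=w(t,1)=v(t,1)=u(t,1)$. So $u$ is continuous on $[0,\infty)\times\mathbb T$. Extend $z$ evenly in $y$; it is continuous too. Put
$$p(t,y)=u(t,-y),\qquad Q=z^2-up .$$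
On $[0,1]$ we have $u=v$, $p=w$; on $[-1,0]$ the roles are exchanged. Both $z$ and $Q$ are even in $y$.

**Integrated equations.** Along $\tau\mapsto(t+\tau,y+\tau)$ the function $u$ has derivative $Q$, except at the isolated $\tau$ where $y+\tau$ is an integer: on $(0,1)$ this is the equation of $v$, and on $(-1,0)$ it is the equation of $w$ read backwards. Since $Q$ is continuous, the fundamental theorem of calculus holds on each piece. Since $u$ is continuous, the pieces can be joined by a limit at the endpoints. For $z$ at an integer $y$ one passes to the limit from neighboring points. So for all $t,\tau\ge0$, $y\in\mathbb T$: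
$$u(t+\tau,y+\tau)=u(t,y)+\int_0^\tau Q(t+\sigma,y+\sigma)\,d\sigma,\tag{1}$$
$$p(t+\tau,y-\tau)=p(t,y)+\int_0^\tau Q(t+\sigma,y-\sigma)\,d\sigma,\tag{2}$$
$$z(t+\tau,y)=z(t,y)-\tfrac12\int_0^\tau Q(t+\sigma,y)\,d\sigma.\tag{3}$$
Equation (2) is (1) reflected by $y\mapsto-y$. The left sides are $C^1$ in $\tau$ with no exceptional points. We call the lines $\tau\mapsto(t+\tau,y+\tau)$ and $\tau\mapsto(t+\tau,y-\tau)$ the $u$-characteristics and $p$-characteristics.

**Mass.** Integrate (1) over $y\in\mathbb T$, add twice the integral of (3), and use translation invariance. The terms with $Q$ cancel, so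
$$\int_{\mathbb T}(u+2z)(t,y)\,dy=m\qquad\text{for all }t\ge0,\tag{4}$$
because at $t=0$ the integral is $\int_0^1(v_0+w_0)+2\cdot2\int_0^1z_0$. If $m=0$, then $u=z=0$ identically and Theorem 1 is trivial. **From now on $m>0$.**

**Who meets whom.** For $f,g\in L^2(\mathbb T)$,
$$\int_0^2\!\!\int_{\mathbb T}f(y-s)\,g(-y-s)\,dy\,ds=\int_{\mathbb T} f\int_{\mathbb T} g.\tag{5}$$
Indeed, put $a=y-s$, so that $-y-s=-a-2s$. The left side becomes $\int_{\mathbb T}f(a)\int_0^2g(-a-2s)\,ds\,da$. The inner integral is $\frac12\int_0^4g(-a-r)\,dr=\int_{\mathbb T}g$, since $r$ runs over two periods. In words: within two units of time every $u$-particle meets every $p$-particle with equal weight.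

**The guess tested once more: $Q\equiv0$.** Suppose the interaction is balanced everywhere and always. Then by (1) and (3), $u(s,y)=U(y-s)$ and $z(s,y)=Z(y)$, with $U(y-s)U(-y-s)=Z(y)^2$ for all $s\ge0$ and $y$. Let $\bar U=\frac12\int_{\mathbb T}U$ and $\varphi=U-\bar U$, so $\int_{\mathbb T}\varphi=0$. By (5) with $f=U\varphi$, $g=U$,
$$\|\varphi\|_{L^2}^2\int_{\mathbb T}U=\int_{\mathbb T}U\varphi\int_{\mathbb T}U=\int_0^2\!\!\int_{\mathbb T}Z(y)^2\varphi(y-s)\,dy\,ds=\int_{\mathbb T}Z(y)^2\Big(\int_0^2\varphi(y-s)\,ds\Big)dy=0 .$$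
So $\varphi=0$ or $U=0$; in both cases $U$ is constant, and then $Z=U$. A balanced gas is the constant state. Section 9 makes this computation quantitative.

## 4. Two conservation laws on triangles

The step (4) used mass on horizontal lines. We also need to know how much mass crosses a slanted or vertical line. Formally, $\partial_t(p+2z)-\partial_y p=0$ and $\partial_t(u+2z)+\partial_yu=0$, and one applies the divergence theorem on a triangle. For mild solutions we compute directly from (1)–(3).

**Large triangle.** The base is $[y_0,y_0+2]$ at time $t$; the sides are the $u$-characteristic from the left corner and the $p$-characteristic from the right corner, meeting at time $t+1$. For all $t\ge0$, $y_0\in\mathbb T$,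
$$\int_0^1(2p+2z)(t+\tau,y_0+\tau)\,d\tau+\int_0^1 2z(t+\tau,y_0+2-\tau)\,d\tau=m .\tag{6}$$
For the constant state this reads $4\kappa+2\kappa=6\kappa$.

*Proof.* We pull each integral back to time $t$. By (2) from the point $(t,y_0+2\tau)$,
$$2\int_0^1p(t+\tau,y_0+\tau)\,d\tau=\int_0^12p(t,y_0+2\tau)\,d\tau+2\int_0^1\!\int_0^\tau Q(t+\sigma,y_0+2\tau-\sigma)\,d\sigma\, d\tau .$$
In the first term substitute $\eta=2\tau$. In the second exchange the order, so that $\tau\in[\sigma,1]$, and substitute $\eta=2\tau-\sigma\in[\sigma,2-\sigma]$, $d\tau=\frac12d\eta$. The result is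
$$\int_0^2p(t,y_0+\eta)\,d\eta+\int_0^1\!\int_\sigma^{2-\sigma}Q(t+\sigma,y_0+\eta)\,d\eta\, d\sigma .$$
By (3), with $\eta=\tau$ in the first and $\eta=2-\tau$ in the second,
$$\int_0^12z(t+\tau,y_0+\tau)\,d\tau=2\int_0^1z(t,y_0+\eta)\,d\eta-\int_0^1\!\int_\sigma^1Q(t+\sigma,y_0+\eta)\,d\eta\, d\sigma,$$
$$\int_0^12z(t+\tau,y_0+2-\tau)\,d\tau=2\int_1^2z(t,y_0+\eta)\,d\eta-\int_0^1\!\int_1^{2-\sigma}Q(t+\sigma,y_0+\eta)\,d\eta\, d\sigma .$$
Add the three lines. The intervals $[\sigma,1]$ and $[1,2-\sigma]$ make up $[\sigma,2-\sigma]$, so all terms with $Q$ cancel. What remains is $\int_0^2(p+2z)(t,y_0+\eta)\,d\eta=m$, by (4) and $\int_{\mathbb T}p=\int_{\mathbb T}u$. $\square$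

All terms in (6) are nonnegative, so along each $u$-characteristic
$$\int_0^1p(t+\tau,y_0+\tau)\,d\tau\le\tfrac m2,\qquad\int_0^1z(t+\tau,y_0+\tau)\,d\tau\le\tfrac m2.\tag{7}$$
By reflection, the same holds along each $p$-characteristic with $u$ in place of $p$.

**Small triangle.** The base is $[y-\delta,y]$ at time $t$; the sides are the vertical line over $y$ and the $u$-characteristic from $(t,y-\delta)$ to $(t+\delta,y)$. For $\delta>0$,
$$\int_0^\delta u(t+\sigma,y)\,d\sigma+2\int_0^\delta z(t+\sigma,y-\delta+\sigma)\,d\sigma=\int_{y-\delta}^y(u+2z)(t,\eta)\,d\eta .\tag{8}$$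

*Proof.* By (1), $u(t+\sigma,y)=u(t,y-\sigma)+\int_0^\sigma Q(t+r,y-\sigma+r)\,dr$. Integrate over $\sigma\in[0,\delta]$, exchange the order so that $\sigma\in[r,\delta]$, and put $\eta=y-\sigma+r\in[y-\delta+r,y]$:
$$\int_0^\delta u(t+\sigma,y)\,d\sigma=\int_{y-\delta}^yu(t,\eta)\,d\eta+\int_0^\delta\!\int_{y-\delta+r}^{y}Q(t+r,\eta)\,d\eta\,dr .$$
By (3), with $\eta=y-\delta+\sigma$ and again $\sigma\in[r,\delta]$,
$$2\int_0^\delta z(t+\sigma,y-\delta+\sigma)\,d\sigma=2\int_{y-\delta}^yz(t,\eta)\,d\eta-\int_0^\delta\!\int_{y-\delta+r}^{y}Q(t+r,\eta)\,d\eta\,dr .$$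
Add. $\square$

**Definition (concentration function).** For $0<\delta\le1$,
$$\omega(\delta)=\sup_{t\ge0}\ \sup_{|I|\le\delta}\int_I(u+2z)(t,y)\,dy ,$$
where $I$ runs over intervals of $\mathbb T$. For the constant state $\omega(\delta)=3\kappa\delta$. In general (4) gives only $\omega(\delta)\le m$.

Dropping the $z$-term in (8) and reflecting ($p(\cdot,y)=u(\cdot,-y)$), we get
$$\int_0^\delta p(t+\sigma,y)\,d\sigma\le\omega(\delta)\qquad(t\ge0,\ y\in\mathbb T,\ 0<\delta\le1).\tag{9}$$

## 5. What mass alone gives: a bound that grows with time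

The first sensible attempt uses (7) and (9) with $\omega\le m$. Since $u'\le z^2$ along $u$-characteristics, over one unit of time $u$ increases by at most $\frac m2\max z$. Since $\partial_tz\le\frac12up$, over the same time $z$ increases by at most $\frac12\max u\cdot m$. Both bounds are linear in the unknown maxima, although the equations are quadratic. That is a real gain.

Run it for $m=1$. Let $U_n=\max u(n,\cdot)$, $\zeta_n=\max z(n,\cdot)$, and $N_n=\max u$ on $[n,n+1]\times\mathbb T$. Then $z\le\zeta_n+\frac12N_n$ on this time interval and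
$$N_n\le U_n+\tfrac12\big(\zeta_n+\tfrac12N_n\big),\qquad\text{so}\qquad U_{n+1}\le N_n\le\tfrac43U_n+\tfrac23\zeta_n .$$
This is a bound for each $n$, but it allows growth by the factor $\frac43$ in every unit of time. For larger $m$ even one step fails: the coefficient of $N_n$ on the right is $\frac{m^2}4$, and for $m\ge2$ it cannot be absorbed into the left side. Three things are missing.

1. The coefficient must be small whatever $m$ is. It is $\omega(\delta)$ that enters through (9), so we need $\omega(\delta)\to0$. Entropy gives this (Section 6).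
2. The old value of $u$ must be multiplied by a factor $e^{-c_1}<1$. It comes from the loss term $-pu$, which we threw away. We need a lower bound for $\int p$ along every $u$-characteristic (Section 7).
3. The old value of $z$ must be forgotten. The loss term $-\frac12z^2$ does this: a solution of $q'\le-\frac12q^2$ is at most $2/\delta$ after time $\delta$, whatever its start (Section 8).

## 6. Entropy prevents concentration

Let $H(t)=\int_{\mathbb T}(u\log u+2z\log z)(t,y)\,dy$. Then $H(0)=H_0$.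

**Lemma 1.** If $0\le u,z\le B$ on $[t,t+r]\times\mathbb T$ with $B>0$, then
$$H(t)-H(t+r)\ge\frac1{2B^2}\int_t^{t+r}\!\int_{\mathbb T}Q^2\,dy\,d\sigma\ \ge0.\tag{10}$$

*Proof.* The logarithm is singular at $0$, so we first shift. For $\varepsilon>0$ let $\phi_\varepsilon(s)=(s+\varepsilon)\log(s+\varepsilon)$, so $\phi_\varepsilon'(s)=\log(s+\varepsilon)+1$, and write $U=u+\varepsilon$, $P=p+\varepsilon$, $Z=z+\varepsilon$. By (1), the derivative of $\phi_\varepsilon(u)$ along a $u$-characteristic is $(\log U+1)Q$; by (3), $\partial_t\,2\phi_\varepsilon(z)=-(\log Z+1)Q$. Integrate in time and over $y\in\mathbb T$, using translation invariance: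
$$\int_{\mathbb T}\big(\phi_\varepsilon(u)+2\phi_\varepsilon(z)\big)dy\,\Big|_t^{t+r}=\int_t^{t+r}\!\!\int_{\mathbb T}Q\,(\log U-\log Z)\,dy\,d\sigma .$$
Since $Q$ is even, $\int Q\log U=\int Q\log P$; take half of each. The right side is
$$\tfrac12\int_t^{t+r}\!\!\int_{\mathbb T}Q\log\frac{UP}{Z^2}\,dy\,d\sigma,\qquad Q=(Z^2-UP)+\varepsilon(u+p-2z).$$
For $a\ge b>0$ we have $\log(a/b)=\int_b^a\frac{ds}s\ge\frac{a-b}a$, so $(a-b)\log(a/b)\ge\frac{(a-b)^2}{\max(a,b)}$ for all $a,b>0$. With $a=UP$, $b=Z^2$, both at most $(B+\varepsilon)^2$, the main part is at most $-\frac1{2(B+\varepsilon)^2}\iint(Z^2-UP)^2$. For the rest, $|u+p-2z|\le4B$ and $\big|\log\frac{UP}{Z^2}\big|\le2\log\frac{B+\varepsilon}\varepsilon$, and the domain has area $2r$. So the right side is at most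
$$-\frac1{2(B+\varepsilon)^2}\int_t^{t+r}\!\!\int_{\mathbb T}(Z^2-UP)^2\,dy\,d\sigma+\tfrac12\,\varepsilon\cdot 2r\cdot 4B\cdot 2\log\frac{B+\varepsilon}{\varepsilon}.$$
As $\varepsilon\to0$, the last term tends to $0$, $Z^2-UP\to Q$ uniformly, and $\phi_\varepsilon(s)\to s\log s$ uniformly on $[0,B]$. This gives (10). $\square$

On each bounded time interval $u,z$ are bounded by continuity, so Lemma 1 applies there with some $B$, and $H(t)\le H_0$ for all $t$. Since $s\log s\ge-1/\mathrm e$ and $|\mathbb T|=2$, the negative parts contribute at least $-\frac1{\mathrm e}\cdot2\cdot3$ to $H(t)$. Hence, with $L:=H_0+6/\mathrm e$,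
$$\int_{\mathbb T}(u\log^+u+2z\log^+z)(t,y)\,dy\le L\qquad(t\ge0);\tag{11}$$
in particular $L\ge0$. For $K>1$ split $u\le K+u\mathbf 1_{\{u>K\}}\le K+\frac{u\log^+u}{\log K}$, and likewise for $z$. For an interval $|I|\le\delta$ this gives
$$\omega(\delta)\le3K\delta+\frac L{\log K}\qquad\text{for every }K>1.\tag{12}$$
Choosing first $K$ large and then $\delta$ small, we see that $\omega(\delta)\to0$ as $\delta\to0$, at a rate depending only on $L$.

Entropy alone does not bound the maximum: for $N\ge2$, a continuous bump $0\le f\le N$ of height $N$ supported on an interval of length $1/(N\log N)$ has $\int f\log^+f\le1$. The dynamics must do the rest.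

## 7. Every characteristic is damped

Let $g(\tau)=u(t+\tau,y+\tau)$. Then (1) reads $g'=z^2-pg$, with $z,p$ evaluated on the characteristic. By variation of constants,
$$g(\tau)=g(0)e^{-\int_0^\tau p}+\int_0^\tau z^2(t+\sigma,y+\sigma)\,e^{-\int_\sigma^\tau p}\,d\sigma .\tag{13}$$
For $0\le\tau\le1$ all exponents are at least $-\frac m2$ by (7), so
$$g(\tau)\ge e^{-m/2}\Big[g(0)+\int_0^\tau z^2(t+\sigma,y+\sigma)\,d\sigma\Big],\qquad0\le\tau\le1.\tag{14}$$
The same holds for $p$ along its characteristics. We now use the *upper* flux bound, through (14), to get a *lower* bound on the damping.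

**Lemma 2.** There is $c_0=c_0(m,L)>0$ with
$$\int_{\mathbb T}u(t,y)\,dy\ge c_0\qquad\text{for all }t\ge1.\tag{15}$$

*Proof.* The danger is that all mass sits in $z$; then $z^2$ must feed $u$. Let $t\ge0$. Integrate (14) at $\tau=1$ over $y\in\mathbb T$:
$$\int_{\mathbb T} u(t+1,y)\,dy\ge e^{-m/2}\Big[\int_{\mathbb T} u(t,y)\,dy+\int_0^1\!\!\int_{\mathbb T}z^2(t+\sigma,y)\,dy\,d\sigma\Big].$$
By (4), either $\int_{\mathbb T}u(t)\ge\frac m2$ or $\int_{\mathbb T}z(t)\ge\frac m4$. In the first case the left side is at least $e^{-m/2}\frac m2$.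

In the second case let $K=\exp(4L/m)$. If $L>0$, then by (11) $\int_{\{z(t)>K\}}z(t)\le\frac{1}{\log K}\cdot\frac L2=\frac m8$. If $L=0$, then (11) forces $z\log^+z=0$, so $z(t)\le1=K$ and the integral is $0$. In both cases $\int_{\mathbb T}\min(z(t),K)\,dy\ge\frac m4-\frac m8=\frac m8$.

Next, $z$ cannot disappear quickly. By (3), $\partial_tz=\frac12(up-z^2)\ge-\frac12z^2$. If $z(t,y)>0$, then as long as $z>0$ we have $\partial_t(1/z)\le\frac12$, so $\frac1{z(t+\sigma,y)}\le\frac1{z(t,y)}+\frac\sigma2$; hence $z$ cannot reach $0$, and for $0\le\sigma\le1$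
$$z(t+\sigma,y)\ge\frac{z(t,y)}{1+\sigma z(t,y)/2}\ge\frac{\min(z(t,y),K)}{1+K/2}.$$
The second inequality holds because $s\mapsto s/(1+\sigma s/2)$ is increasing. If $z(t,y)=0$ the conclusion is trivial. By Cauchy–Schwarz on $\mathbb T$ (length $2$),
$$\int_{\mathbb T}z^2(t+\sigma,y)\,dy\ge\frac12\Big(\int_{\mathbb T}z(t+\sigma,y)\,dy\Big)^2\ge\frac{(m/8)^2}{2(1+K/2)^2}=\frac{m^2}{128(1+K/2)^2}.$$
Take $c_0=e^{-m/2}\min\big\{\frac m2,\frac{m^2}{128(1+K/2)^2}\big\}$. $\square$

**Lemma 3.** With $c_1:=\frac12e^{-m/2}c_0>0$, for $t\ge1$ and every $y_0\in\mathbb T$,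
$$\int_0^1p(t+\tau,y_0+\tau)\,d\tau\ge c_1.\tag{16}$$

*Proof.* The point $(t+\tau,y_0+\tau)$ lies on the $p$-characteristic from $(t,y_0+2\tau)$. By (14) for $p$, $p(t+\tau,y_0+\tau)\ge e^{-m/2}p(t,y_0+2\tau)$. As $\tau$ runs over $[0,1]$, $y_0+2\tau$ runs once around $\mathbb T$, so $\int_0^1p(t,y_0+2\tau)\,d\tau=\frac12\int_{\mathbb T}u(t,y)\,dy\ge\frac{c_0}2$. $\square$

## 8. Closing the sup-norm estimate: proof of Theorem 1

By (12) we can fix $\delta=\delta(m,L)\in(0,1]$ with
$$m\,\omega(\delta)\le1-e^{-c_1}.\tag{17}$$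
(Choose $K$ with $\frac{mL}{\log K}\le\frac12(1-e^{-c_1})$, then $\delta$ with $3mK\delta\le\frac12(1-e^{-c_1})$.) Let $M(t)=\max_{[0,t]\times\mathbb T}u$, which is finite by continuity.

**Step 1: $z$ forgets its past in time $\delta$.** If $t\ge\delta$ and $u\le N$ on $[t-\delta,t]\times\mathbb T$, then
$$z(t,y)\le\frac2\delta+\frac12N\omega(\delta).\tag{18}$$
To see this, subtract the largest possible gain. For $0\le s\le\delta$ let
$$q(s)=z(t-\delta+s,y)-\frac N2\int_0^sp(t-\delta+r,y)\,dr .$$
Then $q\le z$ and $q'=\frac12(up-z^2)-\frac N2p\le-\frac12z^2\le0$. If $q(\delta)>0$, then $q>0$ on $[0,\delta]$ because $q$ is nonincreasing. So $z\ge q>0$, $q'\le-\frac12q^2$, $(1/q)'\ge\frac12$, and $1/q(\delta)\ge\frac\delta2$. In all cases $q(\delta)\le\frac2\delta$, and (18) follows from (9) with starting time $t-\delta$.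

For $t\le\delta$ we have directly $z(t,y)\le\|z_0\|_\infty+\frac12\int_0^tup\,d\sigma\le\|z_0\|_\infty+\frac12M(t)\omega(\delta)$. So with $\zeta:=\max(\|z_0\|_\infty,2/\delta)$,
$$z(t,y)\le\zeta+\tfrac12M(t)\omega(\delta)\qquad\text{for all }t\ge0.\tag{19}$$

**Step 2: times $t\le2$.** Here the damping (16) is not yet available, but two units of time cost only a constant. Along $u$-characteristics $u'\le z^2$, and by (7) $\int z\le m$ over a time of length at most $2$. Writing $z^2\le(\max z)\,z$ and using (19),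
$$M(2)\le\|u_0\|_\infty+m\big(\zeta+\tfrac12M(2)\omega(\delta)\big).$$
By (17), $\frac12m\,\omega(\delta)\le\frac12$, so
$$M(2)\le2\|u_0\|_\infty+2m\zeta .\tag{20}$$

**Step 3: times $s\in[2,T]$.** Now all three ingredients act together. Put $t=s-1\ge1\ge\delta$. In (13) with $\tau=1$, the first exponential is at most $e^{-c_1}$ by (16) and the others are at most $1$. Estimate one factor of $z^2$ by (18) with $N=M(T)$ and integrate the other by (7):
$$u(s,y+1)\le e^{-c_1}u(t,y)+\int_0^1z^2(t+\sigma,y+\sigma)\,d\sigma\le e^{-c_1}M(T)+\Big(\frac2\delta+\tfrac12M(T)\omega(\delta)\Big)\frac m2 .$$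
By (17), $\frac m4\omega(\delta)\le\frac14(1-e^{-c_1})$. If $M(T)$ is attained at some time $s\in[2,T]$, this gives $\frac34(1-e^{-c_1})M(T)\le\frac m\delta$. Otherwise $M(T)=M(2)$. Hence
$$M(T)\le\max\Big\{M(2),\ \frac{4m}{3\delta(1-e^{-c_1})}\Big\}\qquad\text{for all }T\ge2 .\tag{21}$$
The right side does not depend on $T$. So $u$ is bounded on $[0,\infty)\times\mathbb T$, and by (19) $z\le\zeta+\frac12\omega(\delta)\sup u$ is bounded as well. Then $v+w+z\le2\sup u+\sup z$. By (20), (17) and $\|u_0\|_\infty=\max(\|v_0\|_\infty,\|w_0\|_\infty)$, the bound depends only on $m,H_0$ and the sup norms of the data. Theorem 1 is proved. $\blacksquare$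

## 9. Small entropy production forces closeness to the constant state

We turn to Theorem 2. First we need a bound on $u,z$ that forgets the sup norms of the data, since $\lambda$ may depend only on $m,H_0$.

**Absorbing bound.** Let $A=\limsup_{t\to\infty}\max_yu(t,y)$, finite by Theorem 1. Given $\varepsilon>0$, we have $u\le A+\varepsilon$ for all $t\ge T_\varepsilon$ with some $T_\varepsilon\ge1$. For $s\ge T_\varepsilon+2$ repeat Step 3 of Section 8, now with $N=A+\varepsilon$; the windows in (18) lie in $[s-1-\delta,s]\subset[T_\varepsilon,\infty)$. This gives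
$$\max_y u(s,y)\le e^{-c_1}(A+\varepsilon)+\big(\tfrac2\delta+\tfrac12(A+\varepsilon)\omega(\delta)\big)\tfrac m2 .$$
Take the limsup in $s$ and let $\varepsilon\to0$: $A\le e^{-c_1}A+(\frac2\delta+\frac12A\omega(\delta))\frac m2$, hence $A\le\frac{4m}{3\delta(1-e^{-c_1})}$ as before. So $u\le B_1:=\frac{4m}{3\delta(1-e^{-c_1})}+1$ for all large $t$, and then, by (18) and $\omega(\delta)\le\frac1m$, $z\le\frac2\delta+\frac{B_1}{2m}$ for all large $t$. Thus there are $t_1\ge1$ and $B=B(m,L)$ with
$$0\le u,z\le B\qquad\text{for }t\ge t_1.\tag{22}$$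
By (4), $m\le2\cdot3B$, so $\kappa\le B$.

In the rest, $t\ge t_1$, $\|\cdot\|$ is the norm of $L^2(\mathbb T)$, $C$ denotes constants depending only on $m,L$, and $C'$ constants that may also depend on the solution; both may change from line to line. Let
$$\mathcal Q(t)=\int_t^{t+2}\|Q(\sigma)\|^2\,d\sigma .$$
By (10), this controls the entropy lost in two units of time from below.

**Proposition 1.** For $t\ge t_1$,
$$\|u(t)-\kappa\|^2+\|z(t)-\kappa\|^2\le C\mathcal Q(t).\tag{23}$$

This is the quantitative form of the computation for $Q\equiv0$ in Section 3. There, $U(y-s)U(-y-s)-Z(y)^2$ was zero; here it is small.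

*Proof.* **Step 1: replace the solution by free transport.** Put $U=u(t,\cdot)$, $Z=z(t,\cdot)$. For $s\in[0,2]$ write $u(t+s,y)=U(y-s)+R(s,y)$ and $z(t+s,y)=Z(y)+S(s,y)$. By (1) and (3),
$$R(s,y)=\int_0^sQ(t+\sigma,y-s+\sigma)\,d\sigma,\qquad S(s,y)=-\tfrac12\int_0^sQ(t+\sigma,y)\,d\sigma .$$
Cauchy–Schwarz in $\sigma$ gives $\|R(s)\|^2\le s\,\mathcal Q$ and $\|S(s)\|^2\le\frac14s\,\mathcal Q$, so
$$\int_0^2\|R(s)\|^2ds\le2\mathcal Q,\qquad\int_0^2\|S(s)\|^2ds\le\tfrac12\mathcal Q .$$
Let $F(s,y)=U(y-s)U(-y-s)-Z(y)^2$. Compare $F$ with $-Q(t+s,y)=u(t+s,y)u(t+s,-y)-z(t+s,y)^2$. All functions lie in $[0,B]$, so $|ab-a'b'|\le B|a-a'|+B|b-b'|$ for the products and $|Z^2-z^2|\le2B|S|$. Hence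
$$|F(s,y)|\le|Q(t+s,y)|+2B|S(s,y)|+B\big(|R(s,y)|+|R(s,-y)|\big).$$
Write $\|F\|_*$ for the norm of $F$ in $L^2((0,2)\times\mathbb T)$. Then
$$\|F\|_*\le\big(1+\sqrt2B+2\sqrt2B\big)\mathcal Q^{1/2}=(1+3\sqrt2B)\,\mathcal Q^{1/2}.\tag{24}$$

**Step 2: $U$ is close to its mean.** Let $\bar U=\frac12\int_{\mathbb T}U$, $\varphi=U-\bar U$. Then $\int\varphi=0$ and $\int U\varphi=\|\varphi\|^2$. By (5) with $f=U\varphi$, $g=U$,
$$\|\varphi\|^2\int_{\mathbb T} U=\int_0^2\!\!\int_{\mathbb T}\big(F(s,y)+Z(y)^2\big)\varphi(y-s)\,dy\,ds=\int_0^2\!\!\int_{\mathbb T}F(s,y)\,\varphi(y-s)\,dy\,ds .$$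
The $Z$-term drops out because $\int_0^2\varphi(y-s)\,ds=0$. The last integral is at most $\sqrt2\,\|F\|_*\|\varphi\|$, since the norm of $(s,y)\mapsto\varphi(y-s)$ in $L^2((0,2)\times\mathbb T)$ is $\sqrt2\,\|\varphi\|$. Since $t\ge1$, (15) gives $\int U\ge c_0$, and so $\|\varphi\|\le\sqrt2\,\|F\|_*/c_0$.

**Step 3: $Z$ is close to the same mean.** Expand $F=(\bar U+\varphi(y-s))(\bar U+\varphi(-y-s))-Z(y)^2$ and average over $s\in(0,2)$. The cross terms vanish because $\int\varphi=0$, and
$$Z(y)^2-\bar U^2=\tfrac12\int_0^2\varphi(y-s)\varphi(-y-s)\,ds-\tfrac12\int_0^2F(s,y)\,ds .$$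
The first term is at most $\frac12\|\varphi\|^2$ in absolute value. Since $|\varphi|\le B$, $\|\varphi\|\le\sqrt2B$, so this is at most $B\|\varphi\|$; as a constant on $\mathbb T$ it has $L^2$ norm at most $\sqrt2B\|\varphi\|$. The second term has $L^2$ norm at most $\frac1{\sqrt2}\|F\|_*\le\|F\|_*$ by Cauchy–Schwarz. So $\|Z^2-\bar U^2\|\le\sqrt2B\|\varphi\|+\|F\|_*\le C\|F\|_*$. Since $Z+\bar U\ge\bar U\ge c_0/2$, division gives $\|Z-\bar U\|\le C\|F\|_*$.

**Step 4: the mean is close to $\kappa$.** By (4), $m=2\bar U+2\int_{\mathbb T}Z=6\bar U+2\int_{\mathbb T}(Z-\bar U)$. So $\kappa-\bar U=\frac13\int_{\mathbb T}(Z-\bar U)$ and $|\kappa-\bar U|\le C\|F\|_*$. By the triangle inequality, $\|U-\kappa\|\le\|\varphi\|+\sqrt2\,|\bar U-\kappa|$ and $\|Z-\kappa\|\le\|Z-\bar U\|+\sqrt2\,|\bar U-\kappa|$ are both at most $C\|F\|_*$. With (24), this is (23). $\square$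

## 10. Decay of the relative entropy

The purpose is to turn (23) and (10) into exponential decay in $L^2$. Let
$$h(s)=s\log\frac s\kappa-s+\kappa,\qquad\mathcal H(t)=\int_{\mathbb T}(h(u)+2h(z))(t,y)\,dy .$$
For instance $h(\kappa)=0$ and $h(0)=\kappa$. By (4), $\mathcal H=H-m\log\kappa-m+6\kappa=H-m\log\kappa$, so $\mathcal H$ and $H$ differ by a constant. For $0\le s\le B$,
$$\frac{(s-\kappa)^2}{2B}\le h(s)\le\frac{(s-\kappa)^2}{\kappa}.\tag{25}$$
The upper bound follows from $\log x\le x-1$ with $x=s/\kappa$, since $s(\frac s\kappa-1)-s+\kappa=\frac{(s-\kappa)^2}\kappa$. The lower bound is Taylor's formula at $\kappa\le B$ with $h(\kappa)=h'(\kappa)=0$ and $h''(s)=\frac1s\ge\frac1B$; for $s=0$ use continuity.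

By (25), (23), and (10) with $r=2$,
$$\mathcal H(t)\le\tfrac2\kappa\big(\|u-\kappa\|^2+\|z-\kappa\|^2\big)\le C\mathcal Q(t)\le2B^2C\big(H(t)-H(t+2)\big)\le C_*\big(\mathcal H(t)-\mathcal H(t+2)\big),$$
where $C_*=C_*(m,L)$ can be taken $\ge2$. So $\mathcal H(t+2)\le(1-C_*^{-1})\mathcal H(t)$ for $t\ge t_1$. Since $\mathcal H\ge0$ is nonincreasing, iteration gives $\mathcal H(t)\le C'e^{-2\lambda_0t}$ with $2\lambda_0=-\frac12\log(1-C_*^{-1})>0$. By the lower bound in (25), $\|u-\kappa\|^2+\|z-\kappa\|^2\le2B\mathcal H$, and hence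
$$E(t):=\|u(t)-\kappa\|+\|z(t)-\kappa\|\le C'e^{-\lambda_0t}\qquad(t\ge t_1),\qquad\lambda_0=\lambda_0(m,L).\tag{26}$$

## 11. From $L^2$ decay to sup-norm decay

Transport does not smooth, so $L^2$ decay does not give sup decay by itself. Once more the damping (16) erases the old pointwise values, and integrals along characteristics are controlled by $L^1$ norms.

Let $\alpha=u-\kappa$, $\tilde\alpha=p-\kappa$, $\beta=z-\kappa$. Since $up-\kappa^2=p\alpha+\kappa\tilde\alpha$ and $z^2-\kappa^2=(z+\kappa)\beta$,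
$$Q=(z+\kappa)\beta-p\alpha-\kappa\tilde\alpha .$$
With (22) and Cauchy–Schwarz, $\|Q(t)\|_{L^1}\le CE(t)$.

**Step 1: decay of $\alpha$.** Along a $u$-characteristic $\alpha'=Q=-p\alpha+(z+\kappa)\beta-\kappa\tilde\alpha$. By variation of constants over one unit of time, (16), and $z+\kappa\le2B$,
$$|\alpha(t+1,y_0+1)|\le e^{-c_1}|\alpha(t,y_0)|+2B\int_0^1|\beta(t+\tau,y_0+\tau)|\,d\tau+\kappa\int_0^1|\tilde\alpha(t+\tau,y_0+\tau)|\,d\tau .$$
We bound the two integrals as in Section 4, by pulling back to time $t$. By (3),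
$$\int_0^1|\beta(t+\tau,y_0+\tau)|\,d\tau\le\int_0^1|\beta(t,y_0+\tau)|\,d\tau+\tfrac12\int_0^1\!\!\int_0^\tau|Q(t+\sigma,y_0+\tau)|\,d\sigma\, d\tau\le\|\beta(t)\|_{L^1}+\tfrac12\int_0^1\|Q(t+\sigma)\|_{L^1}d\sigma ,$$
where for fixed $\sigma$ the variable $\tau$ runs over $[\sigma,1]$. By (2),
$$\int_0^1|\tilde\alpha(t+\tau,y_0+\tau)|\,d\tau\le\int_0^1|\tilde\alpha(t,y_0+2\tau)|\,d\tau+\int_0^1\!\!\int_0^\tau|Q(t+\sigma,y_0+2\tau-\sigma)|\,d\sigma\, d\tau\le\tfrac12\|\alpha(t)\|_{L^1}+\tfrac12\int_0^1\|Q(t+\sigma)\|_{L^1}d\sigma .$$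
Here the factors $\frac12$ come from the substitutions $\eta=2\tau$ and $\eta=2\tau-\sigma$, the latter running over an interval of length $2(1-\sigma)\le2$; and $\|\tilde\alpha\|_{L^1}=\|\alpha\|_{L^1}$. By (26) both right sides are at most $C'e^{-\lambda_0t}$. So
$$\|\alpha(t+1)\|_\infty\le e^{-c_1}\|\alpha(t)\|_\infty+C'e^{-\lambda_0t}\qquad(t\ge t_1).$$
Fix $\lambda_1=\frac12\min(\lambda_0,c_1)$ and put $b(t)=e^{\lambda_1t}\|\alpha(t)\|_\infty$. Then $b(t+1)\le\theta\,b(t)+C'$ with $\theta=e^{\lambda_1-c_1}<1$. If $X$ is at least $C'/(1-\theta)$ and at least the maximum of $b$ on $[t_1,t_1+1]$, then $b\le X$ on $[t_1+n,t_1+n+1]$ for all $n$ by induction. Thus $\|\alpha(t)\|_\infty\le C'e^{-\lambda_1t}$ for $t\ge t_1$.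

**Step 2: decay of $\beta$.** By (3),
$$\partial_t\beta=\tfrac12(up-z^2)=-\tfrac12(z+\kappa)\beta+\tfrac12(up-\kappa^2),\qquad z+\kappa\ge\kappa>0,\qquad\|up-\kappa^2\|_\infty\le2B\|\alpha\|_\infty .$$
By variation of constants,
$$\|\beta(t)\|_\infty\le e^{-\kappa(t-t_1)/2}\|\beta(t_1)\|_\infty+\tfrac12\int_{t_1}^te^{-\kappa(t-s)/2}\,\|up-\kappa^2\|_\infty(s)\,ds .$$
Take $\lambda=\frac12\min(\lambda_1,\frac\kappa2)$. Then $e^{-\kappa(t-s)/2}\le e^{-\lambda(t-s)}$, so the integral term is at most $C'e^{-\lambda t}\int_{t_1}^\infty e^{-(\lambda_1-\lambda)s}\,ds\le C'e^{-\lambda t}$. Hence $\|\beta(t)\|_\infty\le C'e^{-\lambda t}$ for $t\ge t_1$.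

Since $|v-\kappa|$ and $|w-\kappa|$ are at most $\|\alpha\|_\infty$, the estimate of Theorem 2 holds for $t\ge t_1$. For $t\le t_1$ enlarge the constant. Since $L=H_0+6/\mathrm e$, the rate $\lambda$, built from $\lambda_0,c_1,\kappa$, depends only on $m,H_0$. As $v+w+z\to3\kappa=m/2$ uniformly in $x$, $\lim_{t\to\infty}\sup_x(v+w+z)=m/2$.

**Step 3: optimality in type.** For spatially homogeneous data, compatibility forces $v_0=w_0$, and Section 1 gives an explicit global solution. Let the data be different from the equilibrium. Then $z(0)\ne\kappa$, because $u-\kappa=-2(z-\kappa)$, and both $z-\kappa\sim2\kappa\rho\,e^{-3\kappa t}$ and $u-\kappa\sim-4\kappa\rho\,e^{-3\kappa t}$ with $\rho\neq0$. The rate is exactly $3\kappa=m/2$.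

It remains to see that such data have no other solution. Let $(u,z)$ and $(u^*,z^*)$ be two solutions with the same data, bounded by $B'$ on $[0,T]\times\mathbb T$, let $p,Q$ and $p^*,Q^*$ be formed from them as in Section 3, and let $D(t)=\max_y|u-u^*|+\max_y|z-z^*|$. Then
$$|Q-Q^*|\le2B'|z-z^*|+B'\big(|u-u^*|+|p-p^*|\big)\le2B'D .$$
By (1) and (3), $D(t)\le3B'\int_0^tD(\sigma)\,d\sigma$, and Gronwall's lemma gives $D=0$ on $[0,T]$, for every $T$. So the rate $m/2$ belongs to the data, and convergence faster than exponential fails in general. Theorem 2 is proved. $\blacksquare$
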